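\title{Counting non-powers does not detect solvability}

\begin{abstract}
For a finite group $G$ let $n_k(G)$ be the number of elements of $G$ that are not $k$th powers. We construct a non-solvable group $G$ and a solvable group $H$ with $n_k(G)=n_k(H)$ for every positive integer $k$. Here $G=L\times L\times B$ with $L=PSL(2,7)$ and $B$ solvable. The number of $k$th powers is multiplicative over direct products, and for groups of exponent dividing $84$ only twelve values of $k$ matter, so the construction comes down to an explicit multiplicative relation among the power counts of $L$ and of solvable $\{2,3,7\}$-groups. In the opposite direction, if $H$ has a Sylow tower, then every group $G$ with the same numbers $n_k$ has a Sylow tower.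
\end{abstract}

\section{Introduction}

All groups in this paper are finite. For a group $G$ and a positive integer $k$ let
\[
p_k(G)=|\{g^k: g\in G\}|,\qquad n_k(G)=|G|-p_k(G)
\]
be the numbers of elements that are, and that are not, $k$th powers. The number $n_k(G)$ measures how far the map $g\mapsto g^k$ is from being onto. For a cyclic group of order $c$ it equals $c-c/\gcd(c,k)$. We write $(n_k(G))=(n_k(H))$ if $n_k(G)=n_k(H)$ for every $k\in\mathbb N$, and we ask how much of the structure of $G$ the sequence $(n_k(G))$ remembers.

It does not remember everything. The groups $C_4\times C_2$, $D_8$ and $Q_8$ have order $8$, exponent $4$ and exactly two squares each, so they have the same sequence, although only the first is abelian and they have $3$, $5$ and $1$ involutions. On the other hand, the sequence determines the order of $G$ and, for every set $\pi$ of primes, the number of elements whose order involves only primes in $\pi$ (Lemma~\ref{lem:determined}). These counts detect normal Sylow subgroups, and so they detect nilpotency. One might expect that the next property in line is detected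 as well. The following question is posed in~\cite{source}.

\medskip
\noindent\textbf{Question.} \emph{Let $G$ and $H$ be finite groups with $(n_k(G))=(n_k(H))$. If $H$ is solvable, must $G$ be solvable?}
\medskip

The answer is no.

\begin{theorem}\label{thm:main}
Let $L=PSL(2,7)\cong GL(3,2)$. There are solvable groups $A$ and $B$ of exponent dividing $84$ such that $p_k(L\times L\times B)=p_k(A)$ for all $k\in\mathbb N$. Hence $G=L\times L\times B$ is non-solvable, $H=A$ is solvable, and $n_k(G)=n_k(H)$ for all $k$.
\end{theorem}

\begin{theorem}\label{thm:shape}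
\begin{enumerate}
\item[(a)] In Theorem~\ref{thm:main}, $A$ and $B$ can be chosen so that $|G|=|H|$ is divisible only by the primes $2,3,7$, the exponents of $G$ and $H$ divide $84$, and $H$ has derived length $3$.
\item[(b)] If $G$ is non-solvable, $H$ is solvable and $(n_k(G))=(n_k(H))$, then $|G|=|H|$ is divisible by at least three primes.
\item[(c)] The direct powers $G^r,H^r$ $(r\ge1)$ of the groups in Theorem~\ref{thm:main} give infinitely many examples.
\end{enumerate}
\end{theorem}

The expectation above is correct under a stronger hypothesis on $H$. Sylow towers are defined in Section~\ref{sec:towers}.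

\begin{theorem}\label{thm:tower}
If $(n_k(G))=(n_k(H))$ and $H$ has a Sylow tower (for instance, if $H$ is nilpotent or supersolvable), then $G$ has a Sylow tower for the same ordering of the primes. In particular, $G$ is solvable.
\end{theorem}

The starting point for Theorem~\ref{thm:main} is that a pair $(g,h)$ is a $k$th power in $G\times H$ exactly when $g$ and $h$ are $k$th powers, so that
\begin{equation}\label{eq:mult}
p_k(G\times H)=p_k(G)\,p_k(H).
\end{equation}
For groups of exponent dividing $84$, the exponent of $L$, the whole sequence is determined by the twelve numbers $p_k$ with $k\mid 84$. So we do not look for one solvable group that imitates $L$. We look for a multiplicative relation that expresses the twelve numbers of $L$ as a \emph{quotient} of such vectors for solvable groups, and we move the denominator to the side of $L$; this is the factor $B$. Section~\ref{sec:example} shows this on a small case, and Section~\ref{sec:profiles} sets up the twelve numbers as a $3\times4$ array. The three rows are then matched one at a time: the bottom row by one solvable group of order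 $168$ (Section~\ref{sec:LK}), the top row by elementary abelian $2$-groups acting on groups of odd order (Section~\ref{sec:top}), and the middle row, which counts squares, by $2$-groups with a prescribed distribution of squares (Sections~\ref{sec:quad}--\ref{sec:assembly}).

\section{Coprime powers and Sylow towers}\label{sec:towers}

We write $o(g)$ for the order of an element $g$. Let $\pi$ be a set of primes and $\pi'$ its complement. For a group $G$, $|G|_\pi$ is the largest divisor of $|G|$ whose prime factors all lie in $\pi$. A \emph{$\pi$-element} is an element all prime factors of whose order lie in $\pi$, and a \emph{Hall $\pi$-subgroup} is a subgroup of order $|G|_\pi$. The group $G$ has a \emph{Sylow tower} for the ordering $p_1,\dots,p_r$ of the prime divisors of $|G|$ if it has a normal Hall $\{p_1,\dots,p_j\}$-subgroup for every $j$. These subgroups form a normal series whose factors have prime power order, so $G$ is then solvable. A nilpotent group is the direct product of its Sylow subgroups and so has a Sylow tower for every ordering; it is a standard fact that a supersolvable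 group has one for the decreasing ordering of the primes.

For certain $k$, being a $k$th power depends only on the order of the element.

\begin{lemma}\label{lem:coprime}
Suppose that $g^{kl}=1$ for all $g\in G$, where $\gcd(k,l)=1$. Then $g\in G$ is a $k$th power if and only if $\gcd(o(g),k)=1$.
\end{lemma}

\begin{proof}
If $g=h^k$, then $g^l=1$, so $o(g)$ divides $l$ and is prime to $k$. If $\gcd(o(g),k)=1$, choose $c\ge1$ with $ck\equiv1\pmod{o(g)}$; then $g=(g^c)^k$.
\end{proof}

\begin{lemma}\label{lem:determined}
We have $(n_k(G))=(n_k(H))$ if and only if $p_k(G)=p_k(H)$ for all $k$. In that case $|G|=|H|$, and $G$ and $H$ have equally many $\pi$-elements for every set $\pi$ of primes.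
\end{lemma}

\begin{proof}
Either condition gives $|G|=|H|$: we have $p_1(G)=|G|$, and for $k=|G|\,|H|$ we have $n_k(G)=|G|-1$ and $n_k(H)=|H|-1$. Once the orders agree, the two conditions are equivalent. By Lemma~\ref{lem:coprime} with $k=|G|_{\pi'}$ and $l=|G|_\pi$, the $k$th powers in a group of order $|G|$ are the $\pi$-elements.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:tower}]
By Lemma~\ref{lem:determined}, $|G|=|H|$. Let $p_1,\dots,p_r$ be the ordering for which $H$ has a Sylow tower, and put $\pi_j=\{p_1,\dots,p_j\}$. A $\pi_j$-element of $H$ has trivial image in the quotient by the normal Hall $\pi_j$-subgroup, because this quotient has order prime to $\pi_j$. So the $\pi_j$-elements of $H$ are the elements of that subgroup, and there are exactly $|H|_{\pi_j}$ of them. This is the only use of the hypothesis on $H$. By Lemma~\ref{lem:determined}, $G$ has exactly $|G|_{\pi_j}$ elements that are $\pi_j$-elements.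

We construct normal Hall $\pi_j$-subgroups $N_j$ of $G$ by induction, starting from $N_0=1$. Suppose that $N_j$ is given, with $j<r$, and put $p=p_{j+1}$. Since $N_j$ is a $\pi_j$-group, $g\in G$ is a $\pi_{j+1}$-element if and only if $gN_j$ is one, and since $|G/N_j|$ is prime to $\pi_j$, this holds if and only if $gN_j$ is a $p$-element. Therefore $G/N_j$ has exactly $|G|_{\pi_{j+1}}/|G|_{\pi_j}=|G|_p$ elements of $p$-power order. A single Sylow $p$-subgroup of $G/N_j$ already has that many elements, so it contains all $p$-elements and is normal. Its preimage $N_{j+1}$ is a normal Hall $\pi_{j+1}$-subgroup of $G$.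
\end{proof}

If $H$ is nilpotent, any prime can be put first in the ordering. Then every Sylow subgroup of $G$ is normal, and $G$ is nilpotent.

\section{The method on a small case}\label{sec:example}

We use \eqref{eq:mult} to produce two groups of exponent $6$ with the same sequence, one with trivial center and one with center of order $12$. In exponent $6$, $p_k$ depends only on $\gcd(k,6)$ (the argument is in Lemma~\ref{lem:twelve}), and by Lemma~\ref{lem:coprime} the vector $(p_1,p_2,p_3,p_6)$ lists the order, the number of $3$-elements, the number of $2$-elements, and $1$.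

Let $P=\mathbb F_3^3$. Let $D=P\rtimes C_2$ with $C_2$ acting as $-1$, and let $W=P\rtimes E$, where $E\cong C_2^2$ is the group of diagonal matrices of determinant $1$. In $D$ all $27$ elements outside $P$ are involutions. In $W$, let $e\in E$ be one of the three matrices with one entry $1$ and two entries $-1$. For $u\in P$ we have $(ue)^2=u+eu$, which vanishes exactly when the coordinate of $u$ fixed by $e$ is $0$; otherwise $ue$ has order $6$. So each of the three cosets contains $9$ involutions. The vectors are
\[
S_3:\ (6,3,4,1),\qquad D:\ (54,27,28,1),\qquad W:\ (108,27,28,1).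
\]
To isolate the effect of the action, divide each vector entry by entry by the vector of the direct product of the same two factors, namely $(6,3,2,1)$ for $C_3\times C_2$, $(54,27,2,1)$ for $C_3^3\times C_2$, and $(108,27,4,1)$ for $C_3^3\times C_2^2$. The quotients are
\[
(1,1,2,1),\qquad(1,1,14,1),\qquad(1,1,7,1).
\]
Only one entry is left, and the arithmetic identity $14=2\cdot7$ becomes a relation between groups. Clearing denominators and canceling the common factor $C_3^3\times C_2$, we find that
\[
D\times C_3\times C_2^2\qquad\text{and}\qquad S_3\times W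
\]
have the same vector, which is $(648,81,112,1)$. The first group has center $C_3\times C_2^2$, and the second has trivial center.

The proof of Theorem~\ref{thm:main} has the same three steps: form quotients in which most entries equal $1$, find an identity between rational numbers, and clear denominators.

\section{Twelve numbers}\label{sec:profiles}

From now on $m$ denotes a divisor of $21$, so that the divisors of $84$ are the numbers $m$, $2m$, $4m$.

\begin{lemma}\label{lem:twelve}
Let $G$ have exponent dividing $84$.
\begin{enumerate}
\item[(a)] $p_k(G)=p_d(G)$ for $d=\gcd(k,84)$.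
\item[(b)] $p_m(G)$ is the number of elements of order prime to $m$, and $p_{4m}(G)$ is the number of elements of odd order prime to $m$.
\item[(c)] $p_{2m}(G)$ is the number of squares of order prime to $m$.
\item[(d)] If the exponent of $G$ divides $42$, then $p_{2m}(G)=p_{4m}(G)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Write $d=ak+84b$ with integers $a,b$. Then $g^d=(g^a)^k$ and $g^k=(g^{k/d})^d$, so the $k$th powers and the $d$th powers are the same elements.

(b) For $k\in\{m,4m\}$ we have $\gcd(k,84/k)=1$, and Lemma~\ref{lem:coprime} applies.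

(c) A $2m$th power is a square and an $m$th power, so its order is prime to $m$ by the proof of (b). Conversely, if $g=x^2$ and $mc\equiv1\pmod{o(g)}$, then $g=g^{mc}=(x^c)^{2m}$.

(d) By Lemma~\ref{lem:coprime} with $k=2$, $l=21$, the squares are the elements of odd order. Now compare (b) and (c).
\end{proof}

Let $\mathcal F$ be the group, under pointwise multiplication, of all functions from the set of divisors of $84$ to $\mathbb Q_{>0}$. We display an element of $\mathcal F$ as a $3\times4$ array whose columns belong to $m=1,3,7,21$ and whose \emph{top, middle} and \emph{bottom} rows contain the values at $m$, $2m$ and $4m$. We write $[r_1,r_3,r_7,r_{21}]_0$ for the array with top row $(r_1,r_3,r_7,r_{21})$ and all other entries $1$, and $[r_1,r_3,r_7,r_{21}]_1$ for the array with this middle row and all other entries $1$. The \emph{profile} of a group $G$ of exponent dividing $84$ is the element $p(G)\in\mathcal F$ with values $p_k(G)$. By \eqref{eq:mult}, $p(G\times H)=p(G)p(H)$. Let $\mathcal S\le\mathcal F$ be the subgroup generated by the profiles of all solvable groups of exponent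 dividing $84$.

\begin{lemma}\label{lem:reduction}
If $p(L)^2\in\mathcal S$, then Theorem~\ref{thm:main} holds.
\end{lemma}

\begin{proof}
Write $p(L)^2$ as a product of profiles of solvable groups and inverses of such profiles. Let $A$ be the direct product of the groups in the numerator and $B$ that of the groups in the denominator. Both are solvable of exponent dividing $84$, and $p(L\times L\times B)=p(A)$. By Lemma~\ref{lem:twelve}(a), $p_k$ agrees on the two groups for all $k$, and by Lemma~\ref{lem:determined} so does $n_k$. The group $L$ is simple and non-abelian, and subgroups of solvable groups are solvable, so $L\times L\times B$ is not solvable.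
\end{proof}

One invariant guides the search for a relation. For a row $r=(r_1,r_3,r_7,r_{21})$ define the \emph{coupling}
\[
\delta(r)=\frac{r_1\,r_{21}}{r_3\,r_7}.
\]
It is multiplicative in $r$, and $r$ is determined by $r_1,r_3,r_7$ and $\delta(r)$. If $7\nmid|U|$, then $g\mapsto g^7$ permutes $U$, so $p_{7k}(U)=p_k(U)$ and every row of $p(U)$ has the form $(x,y,x,y)$, with coupling $1$. If $3\nmid|U|$, the rows have the form $(x,x,y,y)$, again with coupling $1$. So $\{2,3\}$-groups and $\{2,7\}$-groups can adjust the entries $r_3$ and $r_7$, but only groups involving both $3$ and $7$ can change the coupling. In each row we shall match the coupling first.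

\section{The group $L$ and a solvable group of order $168$}\label{sec:LK}

\begin{lemma}\label{lem:L}
The group $L=GL(3,2)$, of order $168$, has $1,21,56,42,48$ elements of order $1,2,3,4,7$. The squares are the elements not of order $4$.
\end{lemma}

\begin{proof}
The characteristic polynomial $f$ of an element is one of $x^3+x+1$, $x^3+x^2+1$, $x^3+1=(x+1)(x^2+x+1)$, $(x+1)^3$. If $f$ is squarefree, the matrices with characteristic polynomial $f$ form one conjugacy class, and the centralizer is the unit group of $\mathbb F_2[x]/(f)$. For each of the two irreducible cubics this is $\mathbb F_8^\times$, which gives $168/7=24$ elements of order $7$. For $x^3+1$ it is $(\mathbb F_2\times\mathbb F_4)^\times$, which gives $168/3=56$ elements of order $3$. The remaining $168-48-56=64$ elements have the form $1+N$ with $N^3=0$, and $(1+N)^2=1+N^2$. The involutions are those with $N\ne0=N^2$. Such an $N$ has rank $1$ and is determined by its kernel ($7$ planes) and its image ($3$ lines in that plane), so there are $21$ involutions, and they are conjugate by the Jordan normal form. The other $64-1-21=42$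 elements have $N^2\neq0=N^4$ and order $4$.

The square of an element of order $4$ is an involution, and all involutions are conjugate, so all are squares. Elements of odd order are squares. A square root of an element of order $4$ would have order $8$, and there is none.
\end{proof}

Thus $L$ has exponent $84$ and $1+21+56+48=126$ squares, of which $105$ have odd order. To pass from the column $m=1$ to the other columns, Lemma~\ref{lem:twelve} tells us to remove the $56$ elements of order $3$, the $48$ elements of order $7$, or both:
\[
p(L)=\begin{pmatrix}168&112&120&64\\126&70&78&22\\105&49&57&1\end{pmatrix}.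
\]
The bottom row has coupling $105/(49\cdot57)\ne1$. In a group whose elements of odd order form a subgroup $P_3\times P_7$, with $P_3$ a $3$-group and $P_7$ a $7$-group, the bottom row is $(|P_3||P_7|,|P_7|,|P_3|,1)$, with coupling $1$. So we need at least one solvable group of another kind, and there is one with exactly the bottom row of $L$.

Let $K=A\Gamma L(1,8)$ be the group of maps $x\mapsto ax^{2^j}+v$ of $\mathbb F_8$, with $a\in\mathbb F_8^\times$, $j\in\{0,1,2\}$, $v\in\mathbb F_8$. Then $K=V\rtimes F$, where $V\cong C_2^3$ is the group of translations and $F\cong C_7\rtimes C_3$ is the stabilizer of $0$. So $K$ is solvable of order $168$.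

\begin{lemma}\label{lem:K}
The group $K$ has $1,7,56,56,48$ elements of order $1,2,3,6,7$.
\end{lemma}

\begin{proof}
The subgroup $V$ contains the identity and $7$ involutions. A map $x\mapsto ax+v$ with $a\neq1$ has a fixed point, so it is conjugate by a translation to $x\mapsto ax$ and has order $7$; there are $6\cdot8=48$ such maps. Each of the $14$ elements $f\in F$ with $j\ne0$ has order $3$, since $f^3$ is multiplication by $a^{1+2+4}=1$ or by $a^{1+4+16}=1$. For $v\in V$ we have $(vf)^3=(1+f+f^2)v$. By the proof of Lemma~\ref{lem:L}, the $\mathbb F_2$-linear map $f$ has characteristic polynomial $(x+1)(x^2+x+1)$, so $1+f+f^2$ is the identity on a line and zero on a complementary plane. Its kernel has $4$ elements. Hence the coset $Vf$ contains $4$ elements of order $3$ and $4$ of order $6$, and there are $14\cdot4=56$ of each.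
\end{proof}

The exponent of $K$ is $42$, so the middle and bottom rows of $p(K)$ coincide, and
\[
p(K)=\begin{pmatrix}168&56&120&8\\105&49&57&1\\105&49&57&1\end{pmatrix}.
\]
Dividing, we obtain
\begin{equation}\label{eq:lambda}
\frac{p(L)}{p(K)}=[1,2,1,8]_0\cdot\Big[\frac65,\frac{10}7,\frac{26}{19},22\Big]_1 .
\end{equation}
It remains to show that the squares of the two factors on the right lie in $\mathcal S$.

\section{The top row}\label{sec:top}

All further groups have the form $P\rtimes T$, where $P=P_3\times P_7$ with $P_3$ an elementary abelian $3$-group and $P_7$ an elementary abelian $7$-group (either may be trivial), and $T$ is a $2$-group acting on $P_3$ and $P_7$. Put $P_1=1$ and $P_{21}=P$, so that $P=P_m\times P_{21/m}$ for each $m\mid21$. The bottom row of $p(P\rtimes T)$ does not depend on the action, so it disappears from the quotient $p(P\rtimes T)/p(P\times T)$.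

\begin{lemma}\label{lem:PT}
If the exponent of $P\rtimes T$ divides $84$, then
\[
p_m(P\rtimes T)=|P_{21/m}|\sum_{s\in T}|P_m:C_{P_m}(s)|,\qquad p_{4m}(P\rtimes T)=|P_{21/m}|.
\]
\end{lemma}

\begin{proof}
We use Lemma~\ref{lem:twelve}(b). Elements of odd order lie in $P$, and those of order prime to $m$ form $P_{21/m}$. This gives $p_{4m}$.

The normal subgroup $P_{21/m}$ has order prime to $m$, so an element has order prime to $m$ if and only if its image in the quotient $P_m\rtimes T$ does, that is, if and only if the image is a $2$-element. It suffices to show that for $s\in T$ the $2$-elements of the coset $sP_m$ are the $P_m$-conjugates of $s$, of which there are $|P_m:C_{P_m}(s)|$. These conjugates are $2$-elements and lie in $sP_m$ because $P_m$ is normal. Conversely, let $x\in sP_m$ be a $2$-element. Then $\langle x\rangle$ maps onto $P_m\langle s\rangle/P_m$, so $\langle x\rangle$ and $\langle s\rangle$ are both Sylow $2$-subgroups of $P_m\langle s\rangle=P_m\langle x\rangle$. They are conjugate, and since every element of this group lies in $P_m\langle x\rangle$, we have $u\langle x\rangle u^{-1}=\langle s\rangle$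 for some $u\in P_m$. Then $uxu^{-1}\in sP_m\cap\langle s\rangle=\{s\}$.
\end{proof}

Now let $T=E$ be elementary abelian. The square of every element of $P\rtimes E$ lies in $P$, so the exponent divides $42$, and by Lemma~\ref{lem:twelve}(d) the middle row equals the bottom row. With Lemma~\ref{lem:PT}, applied also to the trivial action, we get an element of $\mathcal S$ that lives in the top row only:
\begin{equation}\label{eq:kappa}
\kappa(P\rtimes E):=\frac{p(P\rtimes E)}{p(P\times E)}=[\kappa_1,\kappa_3,\kappa_7,\kappa_{21}]_0,\qquad
\kappa_m=\frac1{|E|}\sum_{s\in E}|P_m:C_{P_m}(s)|.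
\end{equation}
For a homomorphism $\psi:E\to\{\pm1\}$ let $\mathbb F_p(\psi)$ be the group $\mathbb F_p$ with $s\in E$ acting as multiplication by $\psi(s)$. If $P_p$ is a direct sum of such modules, then $|P_p:C_{P_p}(s)|=p^{\,j}$, where $j$ is the number of summands that $s$ negates, and the index for $P_{21}$ is the product of those for $P_3$ and $P_7$.

If $E=C_2$ inverts $P$, then $\kappa_m=(1+|P_m|)/2$. For $S_3$, for the dihedral group $D_{14}$ of order $14$, and for $Q_1=(C_3^2\times C_7)\rtimes C_2$ this gives
\[
\kappa(S_3)=[1,2,1,2]_0,\qquad\kappa(D_{14})=[1,1,4,4]_0,\qquad\kappa(Q_1)=[1,5,4,32]_0 .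
\]
The target $(1,2,1,8)$ has coupling $4$, while the row of $Q_1$ has coupling $8/5$, so the prime $5$ must be removed. Let $E=C_2^2=\{1,s_1,s_2,s_3\}$, and let $\psi_j:E\to\{\pm1\}$ have kernel $\{1,s_j\}$. Define $Q_2$ and $Q_3$ by $P_7=\mathbb F_7(\psi_3)$ and
\[
P_3=\mathbb F_3(\psi_1)\oplus\mathbb F_3(\psi_2)\ \text{ for }Q_2,\qquad
P_3=\mathbb F_3(\psi_1)^2\oplus\mathbb F_3(\psi_2)^2\ \text{ for }Q_3 .
\]
For $s=1,s_1,s_2,s_3$ the indices on $P_7$ are $1,7,7,1$, and the indices on $P_3$ are $1,3,3,9$ for $Q_2$ and $1,9,9,81$ for $Q_3$. Hence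
\begin{align*}
\kappa(Q_2)&=\Big[1,\frac{1+3+3+9}4,\frac{1+7+7+1}4,\frac{1+21+21+9}4\Big]_0=[1,4,4,13]_0,\\
\kappa(Q_3)&=\Big[1,\frac{1+9+9+81}4,\frac{1+7+7+1}4,\frac{1+63+63+81}4\Big]_0=[1,25,4,52]_0 .
\end{align*}
The couplings are $13/16$ and $13/25$, and $(8/5)^2\cdot(13/16)\cdot(13/25)^{-1}=4$. Accordingly,
\[
\kappa(Q_1)^2\kappa(Q_2)\kappa(Q_3)^{-1}=\Big[1,\frac{5^2\cdot4}{25},\frac{4^2\cdot4}{4},\frac{32^2\cdot13}{52}\Big]_0=[1,4,16,256]_0,
\]
and $S_3$ and $D_{14}$ correct the entries at $m=3$ and $m=7$:
\begin{equation}\label{eq:top}
[1,2,1,8]_0=\kappa(Q_1)^2\kappa(Q_2)\kappa(Q_3)^{-1}\kappa(S_3)^{-1}\kappa(D_{14})^{-2}\in\mathcal S .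
\end{equation}

One more family will be needed in Section~\ref{sec:phi}. For integers $a,b\ge0$ let $W_{a,b}$ have $E=C_2^2$, $P_3=\bigoplus_{j=1}^3\mathbb F_3(\psi_j)^a$ and $P_7=\bigoplus_{j=1}^3\mathbb F_7(\psi_j)^b$; the group $W$ of Section~\ref{sec:example} is $W_{1,0}$. Each $s_j$ negates $2a$ summands of $P_3$ and $2b$ summands of $P_7$. With
\[
\mu_1=1,\qquad\mu_3=9^a,\qquad\mu_7=49^b,\qquad\mu_{21}=9^a49^b
\]
we therefore have
\begin{equation}\label{eq:W}
\kappa(W_{a,b})=\Big[\frac{1+3\mu_1}4,\frac{1+3\mu_3}4,\frac{1+3\mu_7}4,\frac{1+3\mu_{21}}4\Big]_0 .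
\end{equation}

\section{$2$-groups with prescribed squares}\label{sec:quad}

The middle row differs from the bottom row only for groups with elements of order $4$, and it depends on how many elements are squares. We need $2$-groups of exponent $4$ in which the squares can be counted and their number varied freely. Quadratic maps over $\mathbb F_2$ provide them.

Let $c_{ij}\in\mathbb F_2^r$ for $1\le i\le j\le n$, and define $\beta:\mathbb F_2^n\times\mathbb F_2^n\to\mathbb F_2^r$ and $q:\mathbb F_2^n\to\mathbb F_2^r$ by
\[
\beta(u,u')=\sum_{i\le j}c_{ij}u_iu'_j,\qquad q(u)=\beta(u,u).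
\]
We specify $\beta$ by listing the $r$ components of $q$ as quadratic forms. On the set $T_q=\mathbb F_2^n\times\mathbb F_2^r$ put
\[
(u,w)(u',w')=(u+u',\,w+w'+\beta(u,u')).
\]
Since $\beta$ is bilinear, both ways of multiplying three elements add the term $\beta(u,u')+\beta(u,u'')+\beta(u',u'')$, so the product is associative; $(0,0)$ is the identity and $(u,w+q(u))$ is inverse to $(u,w)$. The subgroup $Z=\{0\}\times\mathbb F_2^r$ is central and $T_q/Z$ is abelian, so the derived subgroup $T_q'$ is central. Moreover $(u,w)^2=(0,q(u))$. Hence $T_q$ has order $2^{n+r}$, exponent dividing $4$, and exactly $|q(\mathbb F_2^n)|$ squares. The top, middle and bottom rows of $p(T_q)$ are constant, with values $|T_q|$, $|q(\mathbb F_2^n)|$ and $1$.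

Images are easy to count because $v^2=v$ on $\mathbb F_2$. As a function, $v^2+vy=v(1+y)$ is a switch: it takes the value $v$ when $y=0$ and the value $0$ when $y=1$. We call a component \emph{free} when it equals its own variable $v$.

\subsection*{A uniform factor}
The target middle row in \eqref{eq:lambda} begins with $6/5$. Let $R_6=T_q$ for $q=(y_1^2+y_1y_2,\ y_2^2,\ y_3^2)$. The first two components take $2$ values with $y_2=0$ and $1$ value with $y_2=1$, so there are $3\cdot2=6$ squares. Let $R_5=T_q$ for $q=(y_1^2+y_1y_3,\ y_2^2+y_2y_3,\ y_3^2)$, which takes $4$ values with $y_3=0$ and $1$ value with $y_3=1$. Both groups have order $64$, so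
\begin{equation}\label{eq:omega}
\omega:=\frac{p(R_6)}{p(R_5)}=\Big[\frac65,\frac65,\frac65,\frac65\Big]_1\in\mathcal S .
\end{equation}

\subsection*{Two kinds of squares}
To make the middle row depend on $m$, we shall let $T_q$ act on $P$ through a quotient $C_4$, so that some squares centralize $P$ and the others invert it. Write $x=u_1$, and suppose that the first component of $q$ is $x^2$, so that the first component of $\beta(u,u')$ is $u_1u'_1$. Let $C_4=\langle\mathrm i\rangle\le\mathbb C^\times$, and define
\[
\chi:T_q\to C_4,\qquad\chi(u,w)=\mathrm i^{\,u_1}(-1)^{w_1},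
\]
reading $u_1,w_1$ as integers $0$ or $1$. If $u_1\oplus u_1'\in\{0,1\}$ denotes the sum modulo $2$, then $u_1+u_1'=(u_1\oplus u_1')+2u_1u_1'$ as integers, so $\mathrm i^{u_1}\mathrm i^{u_1'}=\mathrm i^{u_1\oplus u_1'}(-1)^{u_1u_1'}$, and $\chi$ is a homomorphism. It is onto, and $z=(0,e_1)$, with $e_1$ the first basis vector of $\mathbb F_2^r$, is a central involution with $\chi(z)=-1$. Put
\[
\Sigma_0=\{s^2:\chi(s)=\pm1\},\qquad\Sigma_1=\{s^2:\chi(s)=\pm\mathrm i\}.
\]
Then $\chi=1$ on $\Sigma_0$ and $\chi=-1$ on $\Sigma_1$, so the set of squares is the disjoint union of $\Sigma_0$ and $\Sigma_1$, and $|\Sigma_\varepsilon|$ is the number of values of $q$ on the set $x=\varepsilon$. We call $t=|\Sigma_0|/|\Sigma_1|$ the \emph{ratio} of $T_q$.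

\begin{lemma}\label{lem:ratio}
For each $t\in\{1,3,7,15,21,35,39,255\}$ there is a group $T(t)=T_q$ of ratio $t$.
\end{lemma}

\begin{proof}
Take $q=(x^2,q^{(1)},q^{(2)},\dots)$, where the \emph{blocks} $q^{(j)}$ involve $x$ and pairwise disjoint sets of further variables. For fixed $x$ the image of $q$ is the product of the images of the blocks. So if $(d_0,d_1)$ denote the numbers of values of a block at $x=0$ and at $x=1$, the ratio of $T_q$ is the product of the numbers $d_0/d_1$. Every block contains components $y^2+xy$, which record $y$ when $x=0$ and vanish when $x=1$. Thus at $x=0$ different values of the $y$-variables give disjoint sets of values, and at $x=1$ they overlap.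

\emph{Block $b_2=(y^2+xy)$.} Here $(d_0,d_1)=(2,1)$.

\emph{Blocks $b_{2^n+1}=(v_1^2+v_1y,\dots,v_n^2+v_ny,\ y^2+xy)$.} At $x=0$ there are $2^n$ values with $y=0$ and one with $y=1$. At $x=1$ the last component is $0$, and $y=0$ gives all $2^n$ possible values. So $(d_0,d_1)=(2^n+1,2^n)$. We use $b_3,b_5,b_{17}$, with $(3,2)$, $(5,4)$, $(17,16)$.

\emph{Block $b_7=(v_1^2+v_1y_1,\ v_2^2+v_2y_2,\ v_3^2+v_3y_1+v_3y_2,\ y_1^2+xy_1,\ y_2^2+xy_2)$.} The first three components are $v_1(1+y_1)$, $v_2(1+y_2)$, $v_3(1+y_1+y_2)$. All three are free for $(y_1,y_2)=(0,0)$; for $(1,0),(0,1),(1,1)$ only the second, the first, the third is free, and the others vanish. So $d_0=8+2+2+2=14$. At $x=1$ the last two components vanish and $(y_1,y_2)=(0,0)$ gives all $8$ possible values, so $(d_0,d_1)=(14,8)$.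

\emph{Block $b_{13}=(xv_1+v_1y_1,\ xv_2+v_2y_2,\ xv_3+v_3y_1+v_3y_2,\ y_1^2+xy_1,\ y_2^2+xy_2)$.} At $x=0$ the first three components are $v_1y_1$, $v_2y_2$, $v_3(y_1+y_2)$. None is free for $(y_1,y_2)=(0,0)$, and exactly two are free in each of the other three cases, so $d_0=1+4+4+4=13$. At $x=1$, $(y_1,y_2)=(0,0)$ gives all $8$ possible values, so $(d_0,d_1)=(13,8)$.

The blocks $b_3,b_5,b_7,b_{13},b_{17}$ contribute the factors $\frac32,\frac54,\frac74,\frac{13}8,\frac{17}{16}$, and $c$ copies of $b_2$ clear the denominators:
\begin{center}
\begin{tabular}{c|cccccccc}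
$t$&$1$&$3$&$7$&$15$&$21$&$35$&$39$&$255$\\ \hline
blocks&none&$b_3$&$b_7$&$b_3,b_5$&$b_3,b_7$&$b_5,b_7$&$b_3,b_{13}$&$b_3,b_5,b_{17}$\\
$c$&$0$&$1$&$2$&$3$&$3$&$4$&$4$&$7$
\end{tabular}
\end{center}
For $t=1$ we have $q=(x^2)$ and $T(1)\cong C_4$.
\end{proof}

\section{Elements of $\mathcal S$ supported on the middle row}\label{sec:phi}

Fix $a,b\ge0$ and $t$ as in Lemma~\ref{lem:ratio}, and let $T=T(t)$. Let $P_3=(\mathbb F_3^2)^a$ and $P_7=(\mathbb F_7^2)^b$, so that $|P_m|=\mu_m$ in the notation of \eqref{eq:W}. Let $T$ act on $P$ through $\chi$, with $\mathrm i$ acting on each summand $\mathbb F_p^2$ as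
\[
J=\begin{pmatrix}0&-1\\1&0\end{pmatrix},\qquad J^2=-1 .
\]
If $\chi(s)=1$, then $s$ centralizes $P$. If $\chi(s)\ne1$, then $s$ or $s^2$ inverts $P$, and since $|P|$ is odd, $C_P(s)=1$. Put $G_{a,b}(t)=P\rtimes T$.

\begin{lemma}\label{lem:G}
The group $G_{a,b}(t)$ has exponent dividing $84$, and
\[
p_m=|P_{21/m}|\,|T|\,\frac{1+3\mu_m}4,\qquad p_{2m}=|P_{21/m}|\big(|\Sigma_0|+|\Sigma_1|\mu_m\big),\qquad p_{4m}=|P_{21/m}|.
\]
\end{lemma}

\begin{proof}
If $\chi(s)\ne1$, then $s$ has $|P|$ distinct $P$-conjugates, all in $sP$, so
\begin{equation}\label{eq:coset}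
\chi(s)\neq1\ \Longrightarrow\ sP\text{ is the set of $P$-conjugates of }s .
\end{equation}
These elements have order dividing $4$. If $\chi(s)=1$, then $s$ commutes with $P$ and the elements of $sP$ have order dividing $4\cdot21$. So the exponent divides $84$. In Lemma~\ref{lem:PT}, the $|T|/4$ elements of $\ker\chi$ contribute $1$ to the sum and the others contribute $\mu_m$; this gives $p_m$ and $p_{4m}$.

By Lemma~\ref{lem:twelve}(c), $p_{2m}$ counts the squares of order prime to $m$. The square of an element of $sP$ lies in $s^2P$, so every square lies in a coset $yP$ with $y\in\Sigma_0\cup\Sigma_1$, and these cosets are distinct. We show that each of them consists entirely of squares.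

Let $y\in\Sigma_1$, say $y=s^2$. Then $\chi(y)=-1$, so by \eqref{eq:coset} every element of $yP$ has the form $uyu^{-1}=(usu^{-1})^2$ with $u\in P$. It is a square and a $2$-element. So all $|P|$ elements of $yP$ are counted.

Let $y\in\Sigma_0$, say $y=s^2$ with $\chi(s)=\pm1$. If $\chi(s)=-1$, then by \eqref{eq:coset} the squares of the elements of $sP$ are $P$-conjugates of $y$, and they all equal $y$; such an $s$ does not fill the coset. Here the central involution $z$ is used: $(sz)^2=y$ and $\chi(sz)=-\chi(s)$, so we may assume that $\chi(s)=1$. Then $(us)^2=u^2y$ for $u\in P$, and $u\mapsto u^2$ permutes $P$, so $yP$ consists of squares. Since $y$ is a $2$-element commuting with $P$, the element $uy$ has order prime to $m$ if and only if $u\in P_{21/m}$. So $|P_{21/m}|$ elements of $yP$ are counted.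

In total $p_{2m}=|\Sigma_1||P|+|\Sigma_0||P_{21/m}|$, and $|P|=\mu_m|P_{21/m}|$.
\end{proof}

For the direct product $P\times T$, \eqref{eq:mult} gives $p_m=|P_{21/m}||T|$, $p_{2m}=|P_{21/m}|(|\Sigma_0|+|\Sigma_1|)$ and $p_{4m}=|P_{21/m}|$. The quotient $p(G_{a,b}(t))/p(P\times T)$ thus has bottom row $1$, middle entries $(t+\mu_m)/(t+1)$, and top entries $(1+3\mu_m)/4$. The top row is unwanted, and it is exactly the top row \eqref{eq:W} of $\kappa(W_{a,b})$: in $C_2^2$ as in $C_4$, one element acts trivially and three have a centralizer of index $\mu_m$. Therefore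
\begin{equation}\label{eq:phi}
\varphi_{a,b}(t):=\frac{p(G_{a,b}(t))}{p(P\times T(t))}\,\kappa(W_{a,b})^{-1}
=\Big[1,\ \frac{t+9^a}{t+1},\ \frac{t+49^b}{t+1},\ \frac{t+9^a49^b}{t+1}\Big]_1\in\mathcal S .
\end{equation}

\section{The middle row and the end of the proof}\label{sec:assembly}

Dividing the middle row of \eqref{eq:lambda} by $\omega$ leaves
\[
\tau=\Big[1,\frac{25}{21},\frac{65}{57},\frac{55}3\Big]_1,\qquad
\delta(\tau)=\frac{55}{3}\cdot\frac{21}{25}\cdot\frac{57}{65}=\frac{3\cdot7\cdot11\cdot19}{5^2\cdot13},
\]
where $\delta$ of an array $[\,\cdot\,]_1$ means the coupling of its middle row.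

\begin{proposition}\label{prop:tau}
$\tau^2\in\mathcal S$.
\end{proposition}

\begin{proof}
\emph{Step 1: the coupling.} We need values of $t$ for which the numbers $t+1$ and $t+\mu_m$ produce the primes $11$, $13$, $19$ and few others. Formula \eqref{eq:phi} gives the following middle rows; the entry at $m=1$ is always $1$.
\begin{center}
\begin{tabular}{c|ccc|c}
&$m=3$&$m=7$&$m=21$&$\delta$\\ \hline
$\varphi_{1,1}(1)$&$5$&$25$&$221=13\cdot17$&$5^{-3}\cdot13\cdot17$\\
$\varphi_{1,1}(7)$&$2$&$7$&$56$&$2^2$\\
$\varphi_{1,1}(21)$&$15/11$&$35/11$&$21$&$5^{-2}\cdot11^2$\\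
$\varphi_{1,1}(35)$&$11/9$&$7/3$&$119/9$&$3\cdot11^{-1}\cdot17$\\
$\varphi_{1,1}(39)$&$6/5$&$11/5$&$12$&$2\cdot5^2\cdot11^{-1}$\\
$\varphi_{2,1}(255)$&$\frac{336}{256}=\frac{21}{16}$&$\frac{304}{256}=\frac{19}{16}$&$\frac{4224}{256}=\frac{33}2$&$2^7\cdot7^{-1}\cdot11\cdot19^{-1}$
\end{tabular}
\end{center}
(The value $t=255$ supplies the prime $19$ through $255+49=16\cdot19$. It is used with $a=2$ because $a=1$ would bring in the prime $29$ through $255+441=24\cdot29$.)

We look for exponents $e_1,\dots,e_6$ such that the product of the $e_j$th powers of the six couplings is $\delta(\tau)$. Comparing exponents of primes gives eight equations: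
\[
\begin{array}{llll}
19:\ -e_6=1,&7:\ -e_6=1,&13:\ e_1=-1,&17:\ e_1+e_4=0,\\[2pt]
3:\ e_4=1,&11:\ 2e_3-e_4-e_5+e_6=1,&5:\ -3e_1-2e_3+2e_5=-2,&2:\ 2e_2+e_5+7e_6=0.
\end{array}
\]
The first five hold for $e_1=-1$, $e_4=1$, $e_6=-1$. The equations for $11$ and $5$ become $2e_3-e_5=3$ and $-2e_3+2e_5=-5$, so $e_5=-2$ and $e_3=\frac12$, and the last gives $e_2=\frac92$. The solution is half-integral. This is the one point of the proof at which we have to pass to squares, and it is why $L\times L$ appears in Theorem~\ref{thm:main}. Doubling the exponents, put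
\[
M=\varphi_{1,1}(1)^{-2}\varphi_{1,1}(7)^{9}\varphi_{1,1}(21)\,\varphi_{1,1}(35)^{2}\varphi_{1,1}(39)^{-4}\varphi_{2,1}(255)^{-2}\in\mathcal S .
\]
Then $\delta(M)=\delta(\tau^2)$.

\emph{Step 2: the remaining entries.} The middle row of $\tau^2M^{-1}$ has first entry $1$ and coupling $1$, so $\tau^2M^{-1}=[1,\xi,\eta,\xi\eta]_1$ for some $\xi,\eta$. The entries of $M$ at $m=3$ and $m=7$ are
\begin{align*}
5^{-2}\cdot2^9\cdot\frac{15}{11}\cdot\frac{11^2}{9^2}\cdot\frac{5^4}{6^4}\cdot\frac{16^2}{21^2}&=2^{13}\cdot3^{-9}\cdot5^3\cdot7^{-2}\cdot11,\\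
5^{-4}\cdot7^9\cdot\frac{35}{11}\cdot\frac{7^2}{3^2}\cdot\frac{5^4}{11^4}\cdot\frac{16^2}{19^2}&=2^8\cdot3^{-2}\cdot5\cdot7^{12}\cdot11^{-5}\cdot19^{-2},
\end{align*}
and those of $\tau^2$ are $3^{-2}\cdot5^4\cdot7^{-2}$ and $3^{-2}\cdot5^2\cdot13^2\cdot19^{-2}$. Hence
\[
\xi=2^{-13}\cdot3^7\cdot5\cdot11^{-1},\qquad\eta=2^{-8}\cdot5\cdot7^{-12}\cdot11^5\cdot13^2 .
\]
By \eqref{eq:phi}, $\varphi_{1,0}(t)=[1,g,1,g]_1$ with $g=\frac{t+9}{t+1}$, which equals $5,\,3,\,2,\,\frac{11}9$ for $t=1,3,7,35$. Also $\varphi_{0,1}(t)=[1,1,h,h]_1$ with $h=\frac{t+49}{t+1}$, which equals $25,\,13,\,7,\,4,\,\frac{11}5$ for $t=1,3,7,15,39$. Now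
\[
\xi=5\cdot3^5\cdot2^{-13}\cdot\Big(\frac{11}9\Big)^{-1},\qquad\eta=25^3\cdot13^2\cdot7^{-12}\cdot4^{-4}\cdot\Big(\frac{11}5\Big)^5 .
\]
So the elements
\begin{align*}
X&=\varphi_{1,0}(1)\,\varphi_{1,0}(3)^{5}\varphi_{1,0}(7)^{-13}\varphi_{1,0}(35)^{-1},\\
Y&=\varphi_{0,1}(1)^{3}\varphi_{0,1}(3)^{2}\varphi_{0,1}(7)^{-12}\varphi_{0,1}(15)^{-4}\varphi_{0,1}(39)^{5}
\end{align*}
of $\mathcal S$ are $X=[1,\xi,1,\xi]_1$ and $Y=[1,1,\eta,\eta]_1$, and $\tau^2=MXY$.
\end{proof}

The entry at $m=21$ was obtained through the coupling. It can be confirmed directly: the table gives $2^{21}\cdot3^{-9}\cdot7^{12}\cdot11^{-2}\cdot13^{-2}$ for $M$, and multiplying by $\xi\eta$ yields $3^{-2}\cdot5^2\cdot11^2=(55/3)^2$.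

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By \eqref{eq:lambda}, $p(L)=p(K)\cdot[1,2,1,8]_0\cdot\omega\tau$. With \eqref{eq:top} and $\tau^2=MXY$,
\begin{equation}\label{eq:final}
p(L)^2=p(K)^2\cdot\kappa(Q_1)^4\kappa(Q_2)^2\kappa(Q_3)^{-2}\kappa(S_3)^{-2}\kappa(D_{14})^{-4}\cdot\omega^2\cdot MXY .
\end{equation}
Every factor lies in $\mathcal S$, and Lemma~\ref{lem:reduction} applies. Explicitly, write each $\kappa$, $\omega$ and $\varphi$ in \eqref{eq:final} as a quotient of profiles by \eqref{eq:kappa}, \eqref{eq:omega} and \eqref{eq:phi}. Then $A$ is the direct product of the groups that occur with positive exponent, among them $K\times K$, and $B$ is the direct product of those that occur with negative exponent.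
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:shape}]
(a) Take $A$ and $B$ as just constructed. The orders of $G$ and $H$ agree by Lemma~\ref{lem:determined}, and $L$ and all direct factors of $A$ and $B$ are $\{2,3,7\}$-groups of exponent dividing $84$. The derived length of a solvable group is the number of steps in which the series $U\ge U'\ge U''\ge\cdots$ reaches $1$, and for a direct product it is the maximum over the factors.

The group $K$ has derived length $3$. Indeed, let $C\cong C_7$ be the group of maps $x\mapsto ax$. The commutator of $x\mapsto ax$ with the translation by $v$ is the translation by $(a-1)v$, so $[V,C]=V$. Since $F$ is non-abelian with $F/C$ abelian and $|C|$ prime, $F'=C$. Hence $K'=VC$. Since $VC/V$ is abelian and $[V,C]=V$, we get $K''=V\ne1$, and $K'''=1$.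

Every other factor has an abelian derived subgroup. For $P\rtimes E$ and $P\times E$ the derived subgroup lies in $P$. For $T_q$ it is central, and for $P\times T$ it is $T'$. For $G_{a,b}(t)=P\rtimes T$ it lies in $PT'$; since $T$ acts through the abelian group $C_4$, the subgroup $T'$ centralizes $P$, so $PT'=P\times T'$ is abelian. As $K$ is a direct factor of $A$, the group $H=A$ has derived length exactly $3$.

(b) By Lemma~\ref{lem:determined}, $|G|=|H|$. By Burnside's $p^aq^b$ theorem, a group whose order has at most two prime divisors is solvable.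

(c) By \eqref{eq:mult}, $p_k(G^r)=p_k(G)^r=p_k(H)^r=p_k(H^r)$. The group $G^r$ is non-solvable, $H^r$ is solvable, and the orders $|G|^r$ are distinct.
\end{proof}

\begin{remark}
Each solvable building block has a Sylow tower: $K$ for the ordering $2,7,3$, through $V<VC<K$, and the groups $P\rtimes T$ for the ordering $3,7,2$. The example escapes Theorem~\ref{thm:tower} because these orderings are incompatible. A normal Sylow $p$-subgroup of $A$ would meet each direct factor in a normal Sylow $p$-subgroup. But $K$ has $56$ elements of order $3$ and $48$ of order $7$, so its Sylow $3$- and $7$-subgroups are not normal, and the factor $Q_1$ of $A$ has a Sylow $2$-subgroup of order $2$ and $63$ involutions. So no prime can come first in a Sylow tower of $A$.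
\end{remark}

\begin{thebibliography}{9}
\bibitem{source} \texttt{https://www.math.wisc.edu/logic/theses/cocke.pdf}
\end{thebibliography}
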